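# Hausdorff topologies and the $\sigma$-ideal generated by the closed null sets

Throughout, $\mu$ is Lebesgue measure on $\mathbb R$, $\lambda$ is the coin-tossing measure on $2^\omega$, and for $t\in 2^{<\omega}$ we write $[t]=\{z\in2^\omega:t\subset z\}$.

## 1. The ideal $\mathcal E$, meager ideals, hyperconnected open sets

**Definition 1.1 (the ideal $\mathcal E$).** A set $A\subseteq\mathbb R$ belongs to $\mathcal E$ iff $A$ is contained in a countable union of closed subsets of $\mathbb R$ of Lebesgue measure zero. For $X\subseteq\mathbb R$ put $\mathcal E|X=\{A\subseteq X:A\in\mathcal E\}$.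

Every countable set is in $\mathcal E$, and so is the ternary Cantor set. Two sets that are *not* in $\mathcal E$ will be useful. A fat Cantor set (closed, nowhere dense, of positive measure) is not in $\mathcal E$, because members of $\mathcal E$ are null. The set $\bigcap_n\bigcup_k(q_k-2^{-n-k},q_k+2^{-n-k})$, where $(q_k)$ enumerates $\mathbb Q$, is a null dense $G_\delta$ set. It is not in $\mathcal E$ either: a closed null set contains no interval, so members of $\mathcal E$ are meager in the usual sense, while a dense $G_\delta$ set is not meager.

**Definition 1.2 (codes).** A *code* $c$ is a family $(U_{n,k})_{n,k<\omega}$ of finite unions of compact intervals with rational endpoints (degenerate or empty intervals allowed), with $U_{n,k+1}\subseteq U_{n,k}$ and $\mu(U_{n,k})\le2^{-k}$. Put $N_c=\bigcup_n\bigcap_kU_{n,k}$.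

For example, let $U_{n,k}$, for every $n$, be the $2k$-th stage of the construction of the Cantor set. Its measure is $(4/9)^k\le2^{-k}$, and $N_c$ is the Cantor set. In general,
$$A\in\mathcal E\iff A\subseteq N_c\text{ for some code }c. \tag{1}$$
Each $\bigcap_kU_{n,k}$ is compact and null, which gives one direction. For the other, a closed null set $F$ is the union of the compact null sets $F\cap[-j,j]$. Let $K$ be compact and null. By outer regularity, $K$ has an open superset of measure at most $2^{-k}$, and by compactness $K$ is covered by finitely many compact rational intervals inside that open set. Let $U_k$ be the intersection of the first $k+1$ of these covers (for $0,\dots,k$). Then $K\subseteq\bigcap_kU_k$ and $(U_k)$ is as required.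

A code is a real (a function on a countable set with values in a countable set), the relation "$x\in N_c$" is arithmetical in $x$ and $c$, hence absolute, and countably many codes can be merged into one by re-indexing. When we force, "compact null set" means a set $\bigcap_kU_k$ given by such a sequence $(U_k)_k$.

**Definition 1.3 (making an ideal meager).** Let $\tau$ be a topology on $X$. A set is *nowhere dense* if every nonempty open set has a nonempty open subset that misses it, and *meager* if it is a countable union of nowhere dense sets. If $X\subseteq\mathbb R$, then $\tau$ *makes $\mathcal E|X$ meager* if the $\tau$-meager sets are exactly the members of $\mathcal E|X$. For $X=\mathbb R$ we say that $\tau$ makes $\mathcal E$ meager.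

As a warm-up, take the cofinite topology on $\mathbb R$. Finite sets are closed with empty interior, so they are nowhere dense, while an infinite set is dense. Hence the meager sets are exactly the countable sets: this topology makes the ideal of countable sets meager. In the discrete topology only $\emptyset$ is meager.

**Definition 1.4 (hyperconnected).** An open set is *hyperconnected* if it is nonempty and any two of its nonempty open subsets intersect.

In the cofinite topology on $\mathbb R$ the whole line is hyperconnected. In a Hausdorff space, a hyperconnected open set $U$ has only one point: disjoint neighborhoods of two points of $U$, intersected with $U$, would be disjoint nonempty open subsets of $U$.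

Now the problem can be stated. It comes from "Remark On Meager $\Sigma^0_2$-Supported $\sigma$-Ideals On The Real Line" (https://math.wvu.edu/~kciesiel/Other/ElectronicReprints/70.pdf). Two facts come with it as known: under CH there is even a Polish topology on $\mathbb R$ making $\mathcal E$ meager, and the existence of a Polish topology making $\mathcal E$ meager is independent of ZFC. The problem asks: *is it provable in ZFC that there is a Hausdorff topology on $\mathbb R$ making $\mathcal E$ meager?*

## 2. Four topologies tested by hand

*The usual topology.* Closed null sets are nowhere dense, so every member of $\mathcal E$ is meager. But a fat Cantor set is nowhere dense and not in $\mathcal E$. There are too many meager sets.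

*The usual topology with $\mathcal E$-sets removed.* Let $\tau_1$ have base $\{U\setminus N:U\text{ open in the usual sense},\ N\in\mathcal E\}$. It is Hausdorff, and this time every member of $\mathcal E$ is closed. A nonempty usual open set is not null, so nonempty $\tau_1$-open sets are not in $\mathcal E$, and members of $\mathcal E$ are nowhere dense. But the fat Cantor set $C$ is still nowhere dense: if $U\setminus N\neq\emptyset$, then $U\setminus C$ is nonempty and open in the usual sense, so $(U\setminus C)\setminus N$ is a nonempty $\tau_1$-open subset of $U\setminus N$ that misses $C$. The trouble is visible. Separating points by a countable system of usual open sets produces dense open sets whose complement is not in $\mathcal E$.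

*No separation at all.* Let $\tau_2=\{\emptyset\}\cup\{\mathbb R\setminus N:N\in\mathcal E\}$. It is a topology because $\mathcal E$ is an ideal, and it is $T_1$ because singletons are in $\mathcal E$. The closed sets are $\mathbb R$ and the members of $\mathcal E$, and nonempty open sets are not in $\mathcal E$. So members of $\mathcal E$ are closed with empty interior, and any $A\notin\mathcal E$ has closure $\mathbb R$. Hence the nowhere dense sets are exactly the members of the $\sigma$-ideal $\mathcal E$, and so are the meager sets. So in ZFC there is always a $T_1$ topology making $\mathcal E$ meager. This one is hyperconnected, as far from Hausdorff as can be.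

*Subspaces $X\in\mathcal E$.* Here $\mathcal E|X$ consists of all subsets of $X$, so we want $X$ to be meager in itself. If $X$ is infinite, this can be done by a Hausdorff topology: identify $X$ with $\kappa\times\mathbb Q$, $\kappa=|X|$, as a topological sum of $\kappa$ copies of $\mathbb Q$. For each $q$ the set $\kappa\times\{q\}$ is nowhere dense, because a nonempty open set contains some $\{\xi\}\times I$ with $I$ a nonempty open interval of $\mathbb Q$, and $\{\xi\}\times(I\setminus\{q\})$ misses the set. If $X$ is finite and nonempty, it cannot be done, since a finite Hausdorff space is discrete. So the interesting sets are those $X\notin\mathcal E$.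

## 3. The two theorems

The answer to the problem is no: it is consistent with ZFC, without large cardinals, that no Hausdorff topology on $\mathbb R$ makes $\mathcal E$ meager. Since CH gives even a Polish one, the existence of such a Hausdorff topology is independent of ZFC.

**Theorem 1.** Assume $V\models$ ZFC+CH. There is a ccc forcing extension $W$ of $V$ in which:

* (A) If $X\subseteq\mathbb R$ and $\tau$ is *any* topology on $X$ making $\mathcal E|X$ meager, then either $X$ is a union of at most $\aleph_1$ members of $\mathcal E$, or $\tau$ has a nonmeager hyperconnected open set.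
* (B) $\mathbb R$ is not a union of $\aleph_1$ members of $\mathcal E$.

Consequently, in $W$ no Hausdorff topology on $\mathbb R$ makes $\mathcal E$ meager. Indeed, by (B) the first alternative of (A) fails for $X=\mathbb R$, so there would be a nonmeager hyperconnected open set $U$. Singletons are in $\mathcal E$, so $U$ has two distinct points, which is impossible in a Hausdorff space as noted after Definition 1.4.

**Theorem 2.**

* (1) (ZFC) There is always a $T_1$ topology making $\mathcal E$ meager. So "Hausdorff" cannot be weakened to $T_1$.
* (2) (ZFC) If there is a Suslin tree, $X\notin\mathcal E$ and $X$ is a union of $\aleph_1$ members of $\mathcal E$, then some Hausdorff topology on $X$ makes $\mathcal E|X$ meager.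
* (3) If $V\models$ CH + "there is a Suslin tree" (e.g. $V=L$), then in $W$, for every $X\subseteq\mathbb R$ with $X\notin\mathcal E$: some Hausdorff topology on $X$ makes $\mathcal E|X$ meager iff $X$ is a union of $\aleph_1$ members of $\mathcal E$.

Part (1) was proved in Section 2. We first do the topology of Theorem 1 from a short list of properties of $W$ (Sections 4 and 5). Then we look for a forcing that provides the list (Sections 6 to 10).

## 4. A chain of models and five properties

The model $W$ will be the end of an increasing chain of models $V=V_0\subseteq\dots\subseteq V_\delta\subseteq\dots\subseteq W$, $\delta<\omega_2$, of ZFC with the same cardinals and cofinalities. For each $\eta<\omega_2$ there will be a sequence $e_\eta=(C^\eta_i)_{i<\omega}\in V_{\eta+1}$ of clopen subsets of $2^\omega$, and we put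
$$K^\eta=\{z\in2^\omega:z\notin C^\eta_i\text{ for all but finitely many }i\}. \tag{2}$$
In $W$ we want the following.

* (F1) Every set of at most $\aleph_1$ reals is contained in some $V_\delta$, $\delta<\omega_2$. Each $V_\delta$ ($\delta<\omega_2$) has exactly $\aleph_1$ reals. If $\mathrm{cf}(\delta)=\omega_1$, every real in $V_\delta$ is in some $V_\xi$, $\xi<\delta$.
* (F2) If $\delta<\omega_2$, $A\subseteq\mathbb R\cap V_\delta$ and $A\in\mathcal E$, then $A\subseteq N_c$ for some code $c\in V_\delta$.
* (F3) For $\delta<\omega_2$, $\mathbb R\neq\bigcup\{N_c:c\in V_\delta\text{ a code}\}$.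
* (F4) $2^\omega\cap V_\eta\subseteq K^\eta$ for all $\eta<\omega_2$. If $\delta'<\omega_2$, $\mathrm{cf}(\delta')=\omega_1$ and $r\in2^\omega\setminus V_{\delta'}$, then there is $\eta_0<\delta'$ such that $r\notin K^\eta$ for all $\eta\in[\eta_0,\delta')$.
* (F5) If $Y\subseteq\mathbb R$ and $Y\notin\mathcal E$, there is $\delta<\omega_2$ of cofinality $\omega_1$ such that $Y\cap V_\delta\not\subseteq N_c$ for every code $c\in V_\delta$; so $Y\cap V_\delta\notin\mathcal E$ by (F2). One $\delta$ works for $\aleph_1$ many sets $Y$ simultaneously.

Property (F2) says that later stages do not give new ways to put old reals into $\mathcal E$. Property (F4) says that the simple set $K^\eta$ catches all reals of $V_\eta$, while a real that is new at a late stage escapes $K^\eta$ for most earlier $\eta$.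

**(F1) implies (F5).** This step is a closing-off argument. Let at most $\aleph_1$ sets $Y\notin\mathcal E$ be given. For each of them and each code $c$ pick $x(Y,c)\in Y\setminus N_c$. For $\delta<\omega_2$ there are $\aleph_1$ codes in $V_\delta$, so the points $x(Y,c)$ with $c\in V_\delta$ form a set of at most $\aleph_1$ reals. By (F1) we can build a strictly increasing continuous sequence $(\delta_\xi)_{\xi<\omega_1}$ in $\omega_2$ with $x(Y,c)\in V_{\delta_{\xi+1}}$ for all $Y$ and all codes $c\in V_{\delta_\xi}$. Let $\delta=\sup_\xi\delta_\xi$, of cofinality $\omega_1$. A code $c\in V_\delta$ is a real, so by (F1) it is in some $V_{\delta_\xi}$, and then $x(Y,c)\in (Y\cap V_\delta)\setminus N_c$.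

**(F1) and (F3) imply (B) of Theorem 1.** If $\mathbb R$ were a union of $\aleph_1$ members of $\mathcal E$, choose codes for supersets of these sets. By (F1) all these codes lie in one $V_\delta$, against (F3).

## 5. From the five properties to part (A)

Work in $W$ and assume (F1) to (F5). Let $\tau$ be a topology on $X\subseteq\mathbb R$ whose meager ideal is $\mathcal E|X$. Topological notions refer to $\tau$. Assume there is no nonmeager hyperconnected open set. We show that $X$ is a union of at most $\aleph_1$ members of $\mathcal E$.

Two textbook facts are recalled with proofs, because $\tau$ is arbitrary. Note also that a subset of an open set $O'$ which is nowhere dense in the subspace $O'$ is nowhere dense in $X$: an open set $V^*$ either misses $O'$, or $V^*\cap O'$ contains a nonempty open set missing the given set.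

**Lemma 5.1 (Banach category theorem).** If $(G_j)$ are open and each $G_j\cap Y$ is meager, then $Y\cap\bigcup_jG_j$ is meager.

*Proof.* Take a maximal disjoint family $\mathcal J$ of nonempty open sets, each contained in some $G_j$. For $J\in\mathcal J$ write $J\cap Y=\bigcup_nN_{J,n}$ with nowhere dense $N_{J,n}\subseteq J$. For each $n$ the set $\bigcup_JN_{J,n}$ is nowhere dense. Indeed, a nonempty open set that misses $\bigcup\mathcal J$ misses it. A nonempty open set that meets some $J\in\mathcal J$ meets it in an open set containing a nonempty open set that misses $N_{J,n}$, and this last set, being inside $J$, misses all other $N_{J',n}$. So $Y\cap\bigcup\mathcal J$ is meager. Finally $\bigcup_jG_j\setminus\bigcup\mathcal J$ is nowhere dense: if a nonempty open $V^*$ meets some $G_j$, then $V^*\cap G_j$ meets $\bigcup\mathcal J$ by maximality, and $V^*\cap\bigcup\mathcal J$ is a nonempty open subset of $V^*$ missing the set. $\square$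

**Definition 5.2 (Baire property).** A set $A\subseteq X$ has the *BP* if $A\mathbin\triangle G$ is meager for some open $G$.

For example, a closed set $A$ has the BP with $G$ its interior, since $A\setminus G$ is closed with empty interior.

**Lemma 5.3.** The sets with the BP form a $\sigma$-algebra containing the open sets. If $Q$ is open and $A\subseteq Q$ is nonmeager with the BP, there is a nonempty open $G'\subseteq Q$ with $G'\setminus A$ meager.

*Proof.* Countable unions: $\bigcup A_n\mathbin\triangle\bigcup G_n\subseteq\bigcup(A_n\mathbin\triangle G_n)$. Complements: $(X\setminus A)\mathbin\triangle(X\setminus G)=A\mathbin\triangle G$, and $X\setminus G$ differs from the open set $X\setminus\overline G$ by the nowhere dense set $\overline G\setminus G$. For the last statement let $A\mathbin\triangle G$ be meager and $G'=G\cap Q$. Then $G'\supseteq A\cap G$, which is nonmeager because $A\setminus G$ is meager. So $G'\ne\emptyset$, and $G'\setminus A\subseteq G\setminus A$ is meager. $\square$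

**Step 1: removing the meager part.** The purpose is to reach an open set all of whose nonempty open subsets are large and can be split. Let $G_0$ be the union of all meager open sets and $O=X\setminus\overline{G_0}$. By Lemma 5.1, $G_0$ is meager, and $\overline{G_0}\setminus G_0$ is nowhere dense, so $X\setminus O=\overline{G_0}\in\mathcal E$. A nonempty open subset of $O$ is not contained in $G_0$, so it is nonmeager, i.e. not in $\mathcal E$. By assumption it is not hyperconnected, so it contains two disjoint nonempty open sets.

**Step 2 (Claim 5.4): every disjoint family of nonempty open subsets of $O$ is countable.** This will let us code partitions by reals. Suppose $\{U_i:i<\omega_1\}$ is such a family, without repetitions. The $U_i$ are not in $\mathcal E$. By (F5) fix $\delta<\omega_2$ with $U_i\cap V_\delta\not\subseteq N_c$ for all $i$ and all codes $c\in V_\delta$. By (F1) enumerate the codes in $V_\delta$ as $(c_i)_{i<\omega_1}$, and pick $a_i\in(U_i\cap V_\delta)\setminus N_{c_i}$. The set $A=\{a_i:i<\omega_1\}\subseteq V_\delta$ is contained in no $N_c$ with $c\in V_\delta$, so $A\notin\mathcal E$ by (F2). But $A\subseteq\bigcup_iU_i$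 and $A\cap U_i=\{a_i\}$ is in $\mathcal E$, hence meager, so $A$ is meager by Lemma 5.1 and therefore in $\mathcal E$: a contradiction. $\square$

**Step 3: reduction to a local statement.** We shall prove:

**Claim 5.5.** Every nonempty open $O'\subseteq O$ contains a nonempty open $Q$ covered by $\aleph_1$ members of $\mathcal E$.

This suffices. Let $\mathcal Q$ be a maximal disjoint family of nonempty open subsets of $O$ each covered by $\aleph_1$ members of $\mathcal E$. It is countable by Claim 5.4. The set $O\setminus\bigcup\mathcal Q$ is nowhere dense: if a nonempty open set $V^*$ meets $O$, then $V^*\cap O$ contains some $Q$ as in Claim 5.5, $Q$ meets $\bigcup\mathcal Q$ by maximality, and $V^*\cap\bigcup\mathcal Q$ is nonempty, open and misses the set. So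
$$X=(X\setminus O)\cup\Bigl(O\setminus\bigcup\mathcal Q\Bigr)\cup\bigcup\mathcal Q$$
is a union of at most $\aleph_1$ members of $\mathcal E$.

Fix a nonempty open $O'\subseteq O$. A *partition* of an open set $O''$ is a disjoint family of nonempty open subsets of $O''$ with union dense in $O''$. For instance, $\{(0,1),(1,2)\}$ is a partition of $(0,2)$ in the usual topology. The proof of Claim 5.5 splits according to whether countably many partitions can cut some part of $O'$ to pieces.

**Step 4: Case A.** *There are a nonempty open $O''\subseteq O'$ and partitions $\mathcal U_n$ $(n<\omega)$ of $O''$ such that there is no nonempty open $V^*\subseteq O''$ which, for every $n$, is disjoint from all but one member of $\mathcal U_n$.* In this case we map almost all of $O''$ to $2^\omega$ with small fibers and use the sets $K^\eta$.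

*The map.* By Claim 5.4 write $\mathcal U_n=\{U_{n,j}:j<J_n\}$ without repetitions, $J_n\le\omega$. Let $D=\bigcap_n\bigcup\mathcal U_n$. Each $O''\setminus\bigcup\mathcal U_n$ is nowhere dense, so $O''\setminus D\in\mathcal E$. Define $\psi:D\to2^{\omega\times\omega}\cong2^\omega$ by $\psi(x)(n,j)=1$ iff $j<J_n$ and $x\in U_{n,j}$.

*Fibers are in $\mathcal E$.* Let $F=\psi^{-1}(z)\neq\emptyset$. For each $n$ there is $j(n)$ with $F\subseteq U_{n,j(n)}$. Suppose $F$ is not nowhere dense. The nonempty open set $\mathrm{int}\,\overline F$ meets $F\subseteq O''$, so $V^*=O''\cap\mathrm{int}\,\overline F$ is nonempty. For $j\neq j(n)$ the open set $V^*\cap U_{n,j}$ is contained in $\overline F$ and misses $F$, so it is empty. So $V^*$ is disjoint from all members of $\mathcal U_n$ except $U_{n,j(n)}$, for every $n$, contradicting Case A. Hence $F$ is nowhere dense and $F\in\mathcal E$.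

*A small nonmeager set.* As $O''\notin\mathcal E$, also $D\notin\mathcal E$. By (F5) there is $\delta_1<\omega_2$ with $X_0:=D\cap V_{\delta_1}\notin\mathcal E$. As $|X_0|\le\aleph_1$, by (F1) there is $\delta_0<\omega_2$ with $\psi[X_0]\subseteq V_{\delta_0}$. Let $G^*$ be the union of all open $G\subseteq O''$ with $G\cap X_0$ meager, and let $Q=O''\setminus\overline{G^*}$. The set $X_0\cap G^*$ is meager by Lemma 5.1, and $\overline{G^*}\setminus G^*$ is nowhere dense. Since $X_0\subseteq O''$ is nonmeager, $Q\ne\emptyset$. A nonempty open $G\subseteq Q$ is not contained in $G^*$, so $G\cap X_0$ is nonmeager.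

*The sets $M_\eta$.* For $\delta_0\le\eta<\omega_2$ put $M_\eta=Q\setminus\psi^{-1}(K^\eta)$. We show $M_\eta\in\mathcal E$. A clopen $C\subseteq2^\omega$ depends on finitely many coordinates, so $\{x\in D:\psi(x)\in C\}$ is the intersection of $D$ with a finite Boolean combination of open sets, and $D$ is a countable intersection of open sets. Since
$$\psi^{-1}(K^\eta)=\bigcup_m\bigcap_{i\ge m}\{x\in D:\psi(x)\notin C_i^\eta\},$$
the set $M_\eta$ has the BP by Lemma 5.3. If it were nonmeager, Lemma 5.3 would give a nonempty open $G\subseteq Q$ with $G\setminus M_\eta$ meager. But $\psi[X_0]\subseteq2^\omega\cap V_{\delta_0}\subseteq2^\omega\cap V_\eta\subseteq K^\eta$ by (F4), so $X_0\cap M_\eta=\emptyset$ and $G\cap X_0\subseteq G\setminus M_\eta$ would be meager, a contradiction.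

*The cover.* Let $\delta'=\delta_0+\omega_1$, so $\mathrm{cf}(\delta')=\omega_1$. The $\aleph_1$ many sets
$$Q\setminus D,\qquad M_\eta\ (\delta_0\le\eta<\delta'),\qquad\psi^{-1}(z)\ (z\in2^\omega\cap V_{\delta'}) \tag{3}$$
belong to $\mathcal E$. They cover $Q$: if $x\in Q$ is in none of them, then $r=\psi(x)$ is defined, $r\notin V_{\delta'}$, and $r\in K^\eta$ for all $\eta\in[\delta_0,\delta')$. This contradicts (F4), applied with $\eta=\max(\eta_0,\delta_0)$.

**Step 5: Case B.** *Case A fails: for every nonempty open $O''\subseteq O'$ and all partitions $\mathcal U_n$ $(n<\omega)$ of $O''$ there is a nonempty open $V^*\subseteq O''$ which, for every $n$, is disjoint from all but one member of $\mathcal U_n$.* In this case we build $\omega_1$ finer and finer partitions and show that no point survives in all of them.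

Closures, interiors and "regular open" ($U=\mathrm{int}\,\overline U$) refer to the subspace $O'$. For instance $(0,2)$ is regular open in $\mathbb R$, and $(0,1)\cup(1,2)$ is not: its regularization is $(0,2)$. The *regularization* of an open $G$ is $\mathrm{int}\,\overline G$. We use three facts. Regularizations of disjoint open $G,H$ are disjoint: $\overline G\cap H=\emptyset$, so $\mathrm{int}\,\overline G\cap H=\emptyset$, so $\mathrm{int}\,\overline G\cap\overline H=\emptyset$. If $G\subseteq U$ and $U$ is regular open, then $\mathrm{int}\,\overline G\subseteq\mathrm{int}\,\overline U=U$. And $O'\setminus\overline G$, being the interior of the closed set $O'\setminus G$, is regular open.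

We build partitions $T_\alpha$ $(\alpha<\omega_1)$ of $O'$ into regular open sets such that

* (i) for $\alpha<\beta$ each member of $T_\beta$ is contained in a member of $T_\alpha$;
* (ii) each member of $T_\alpha$ contains at least two members of $T_{\alpha+1}$.

Let $T_0=\{O'\}$. At successors, each $U\in T_\alpha$ contains two disjoint nonempty open sets by Step 1, and their regularizations are disjoint and contained in $U$. Extend these two to a maximal disjoint family of nonempty regular open subsets of $U$. Its union is dense in $U$, because otherwise $U$ would contain a nonempty open set disjoint from the union, whose regularization could be added. Let $T_{\alpha+1}$ be the union of these families over all $U\in T_\alpha$.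

At a limit $\beta$ let $T_\beta$ be a maximal disjoint family of nonempty regular open sets that are contained, for every $\alpha<\beta$, in some member of $T_\alpha$. We must see that $\bigcup T_\beta$ is dense. Otherwise $O''=O'\setminus\overline{\bigcup T_\beta}$ is nonempty and regular open. For $\alpha<\beta$ the family $\{U\cap O'':U\in T_\alpha\}\setminus\{\emptyset\}$ is a partition of $O''$, because $\bigcup T_\alpha$ is dense in $O'$ and $O''$ is open. These are countably many partitions, so the failure of Case A gives a nonempty open $V^*\subseteq O''$ which, for each $\alpha<\beta$, meets only one $U_\alpha\in T_\alpha$. As $\bigcup T_\alpha$ is dense, $V^*\cap\bigcup T_\alpha=V^*\cap U_\alpha$ is dense in $V^*$, so $V^*\subseteq\overline{U_\alpha}$, and $V^*\subseteq\mathrm{int}\,\overline{U_\alpha}=U_\alpha$. The regularization of $V^*$ is contained in $O''$ and in all $U_\alpha$, contradicting the maximality of $T_\beta$.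

The sets $N_\alpha=O'\setminus\bigcup T_\alpha$ are nowhere dense, so in $\mathcal E$. They cover $O'$. Otherwise let $x\in O'$ with $x\in U_\alpha\in T_\alpha$ for all $\alpha<\omega_1$. By (i) and disjointness, the $U_\alpha$ are decreasing. By (ii) choose $W_\alpha\in T_{\alpha+1}$ with $W_\alpha\subseteq U_\alpha$ and $W_\alpha\neq U_{\alpha+1}$. For $\alpha<\beta$ we have $W_\beta\subseteq U_\beta\subseteq U_{\alpha+1}$, which is disjoint from $W_\alpha$. So $\{W_\alpha:\alpha<\omega_1\}$ is an uncountable disjoint family of nonempty open subsets of $O$, contradicting Claim 5.4. Thus $Q=O'$ is as desired. This proves Claim 5.5, and (A) follows from (F1) to (F5). $\square$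

## 6. Two forcings that give only half of the list

In forcing, $q\le p$ means that $q$ is stronger. Recall that a poset is *ccc* if every antichain is countable, *Knaster* if every uncountable set of conditions has an uncountable subset of pairwise compatible ones, and *$\sigma$-centered* if it is a countable union of centered sets, i.e. of sets any finitely many members of which have a common extension. For example, Cohen forcing $2^{<\omega}$ is countable, hence $\sigma$-centered. A $\sigma$-centered poset is Knaster (an uncountable set of conditions has uncountably many in one centered piece), and a Knaster poset is ccc. We write $\mathrm{Clop}$ for the countable algebra of clopen subsets of $2^\omega$. The natural plan is to iterate with finite supports for $\omega_2$ steps, each step adding some $e_\eta$.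

**Cohen reals fail at (F4).** Suppose that $V_{\eta+1}=V_\eta[c_\eta]$ with $c_\eta$ Cohen over $V_\eta$, and that for each $\eta$ we manage to choose $e_\eta\in V_{\eta+1}$ with $2^\omega\cap V_\eta\subseteq K^\eta$. Write $K^\eta=\bigcup_mK_m$ with $K_m=\{z:z\notin C_i^\eta\text{ for all }i\ge m\}$ closed. We claim that in $V_{\eta+1}$ for every $t\in2^{<\omega}$ there are $t'\supseteq t$ and $m$ with $[t']\subseteq K_m$. Suppose $p_0$ forces over $V_\eta$ that this fails for $t$. For $p\le p_0$ and $m<\omega$ consider $A_{p,m}=\{x\in[t]\cap V_\eta:p\Vdash x\in K_m\}$. It is nowhere dense in $[t]$: given $t'\supseteq t$, $p$ forces $[t']\not\subseteq K_m$, so some $q\le p$, $i\ge m$ and $t''\supseteq t'$ satisfy $q\Vdash[t'']\subseteq C^\eta_i$, and then $A_{p,m}\cap[t'']=\emptyset$. There are only countably many pairs $(p,m)$, so by the Baire category theorem in $V_\eta$ there is $x\in[t]\cap V_\eta$ outside all $A_{p,m}$. No $p\le p_0$ forces $x\in K_m$ for any $m$, so $p_0\Vdash x\notin K^\eta$, contradicting $2^\omega\cap V_\eta\subseteq K^\eta$. This proves the claim.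

Now let $\mathrm{cf}(\delta')=\omega_1$ and $r=c_{\delta'}$. For $\eta<\delta'$ the real $r$ is Cohen over $V_{\eta+1}$, so it has an initial segment $t'$ with $[t']\subseteq K_m$ for some $m$, and $r\in K^\eta$. So $r\notin V_{\delta'}$ lies in $K^\eta$ for *all* $\eta<\delta'$: the second half of (F4) fails, and the cover (3) in Step 4 breaks down.

**Finite promises fail at (F2).** The most direct way to get $2^\omega\cap V_\eta\subseteq K^\eta$ is to force with pairs $(s,F)$, $s\in\mathrm{Clop}^{<\omega}$, $F\subseteq2^\omega$ finite, where $(s',F')\le(s,F)$ iff $s\subseteq s'$, $F\subseteq F'$ and $s'(i)\cap F=\emptyset$ for $|s|\le i<|s'|$. The generic sequence $(C_i)$ then has every $z\in2^\omega\cap V$ outside all but finitely many $C_i$. But given $(s,F)$ and $m,n$, we may first append $\emptyset$ until $|s|\ge m$, and then append $2^\omega\setminus\bigcup_{z\in F}[z{\restriction}L]$ with $|F|2^{-L}<2^{-n}$. So by genericity there are $i\ge m$ with $\lambda(2^\omega\setminus C_i)<2^{-n}$, for all $m,n$. Hence every $\bigcap_{i\ge m}(2^\omega\setminus C_i)$ is closed and null, and $2^\omega\cap V$ is covered by countably many closed null sets.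 Transfer this to the line by $h(y)=\sum_iy(i)2^{-i-1}$, a continuous map of $2^\omega$ onto $[0,1]$ that sends $\lambda$ to Lebesgue measure and is injective off a countable set. Images of closed null sets are closed and null, $h[2^\omega\cap V]=[0,1]\cap V$, and by integer translations $\mathbb R\cap V\in\mathcal E$ in the extension. Applied at stage $\eta$, this contradicts (F2): a code $c\in V_\eta$ with $\mathbb R\cap V_\eta\subseteq N_c$ would make the line null in $V_\eta$.

So the $C_i$ must avoid ground model points, yet must not become large in measure. The way out is to let the promise be a *measure* $\nu$ instead of a finite set, and to promise that the future $C_i$ have small total $\nu$-mass. Point masses take care of the points. Lebesgue measure may also be used as a promise, so the $C_i$ stay small. And measures, unlike finite sets, can be averaged: this is what the proofs in Sections 8 and 9 use.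

## 7. The forcing $\mathbb S$ of measure promises

A *measure* is a finite Borel measure on $2^\omega$. We identify it with its restriction to $\mathrm{Clop}$, a finitely additive function into $[0,\infty)$. Conversely every such function is the restriction of a unique measure, because by compactness it is automatically countably additive on $\mathrm{Clop}$, so it extends. In particular a measure is coded by a real. The set $\mathcal M_M=\{\nu:\nu(2^\omega)\le M\}$ is a closed subset of $[0,M]^{\mathrm{Clop}}$, so it is compact metrizable under pointwise convergence on $\mathrm{Clop}$.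

**Definition 7.1.** Conditions of $\mathbb S$ are pairs $(s,\nu)$ with $s\in\mathrm{Clop}^{<\omega}$ and $\nu$ a measure. Put $(s',\nu')\le(s,\nu)$ iff
$$s\subseteq s',\qquad u:=\sum_{|s|\le i<|s'|}\nu(s'(i))<1,\qquad\nu\le(1-u)\nu'. \tag{4}$$

For example, from $(\emptyset,\lambda)$ we may append $D=[00]$ with $\lambda(D)=\frac14$ and get the extension $(\langle D\rangle,\frac43\lambda)$. The $\lambda$-budget was $1$, of which $\frac14$ is spent, and multiplying by $\frac43$ expresses that $\frac34$ is left.

**Transitivity.** Let $(s'',\nu'')\le(s',\nu')\le(s,\nu)$ with sums $u'$ and $u$. Then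
$$u''=\sum_{|s|\le i<|s''|}\nu(s''(i))\le u+(1-u)u'<1,$$
so $1-u''\ge(1-u)(1-u')$ and $\nu\le(1-u)\nu'\le(1-u)(1-u')\nu''\le(1-u'')\nu''$.

**(E1) Common extensions.** If $s\subseteq s'$, $\nu'$ is a measure, and $\nu_1,\dots,\nu_n$ satisfy $u_j=\sum_{|s|\le i<|s'|}\nu_j(s'(i))<1$, then $(s',\nu'+\sum_j\nu_j/(1-u_j))$ extends $(s',\nu')$ and all $(s,\nu_j)$. This is read off from (4): $\nu_j\le(1-u_j)\cdot\nu_j/(1-u_j)$. In particular (case $s=s'$, where all $u_j=0$) conditions with equal first coordinate are centered, so $\mathbb S$ is $\sigma$-centered.

**(E2) Appending.** If $\nu(D)<1$, then $(s^\frown D,\nu/(1-\nu(D)))\le(s,\nu)$. In particular $D=\emptyset$ can always be appended (*padding*). So the generic filter gives an infinite sequence $e=(C_i)_{i<\omega}\in\mathrm{Clop}^\omega$, the union of the first coordinates.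

**(E3) Old points are avoided.** For every $z\in2^\omega\cap V$, $z\notin C_i$ for all but finitely many $i$. Indeed, with $\delta_z$ the point mass at $z$, we have $(s,\nu+\delta_z)\le(s,\nu)$, so the generic filter contains some $(s,\nu)$ with $\nu\ge\delta_z$. If $(s',\nu')\le(s,\nu)$ and $|s|\le i<|s'|$, then $\nu(s'(i))<1$, so $z\notin s'(i)$.

**(E4) A Cohen real.** The real $z$ with $z(i)=1\iff C_i\neq\emptyset$ is Cohen over $V$. First, for every $\nu$ there is a nonempty clopen $D$ with $\nu(D)<1$: the $2^L$ sets $[t]$, $t\in2^L$, have average measure $\nu(2^\omega)/2^L$. Now let $\mathcal D\subseteq2^{<\omega}$ be dense, $\mathcal D\in V$, and let $(s,\nu)$ be a condition. The string of length $|s|$ whose $i$-th bit is $1$ iff $s(i)\neq\emptyset$ has an extension $t\in\mathcal D$. Apply (E2) $|t|-|s|$ times, each time with the current measure, appending $\emptyset$ or a nonempty $D$ as the bits of $t$ require. The resulting condition has bit string $t$. So $z$ has an initial segment in $\mathcal D$.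

## 8. Iteration, and traces of $\mathcal E$-sets on the ground model

Let $P_\alpha$ denote the finite support (FS) iteration of length $\alpha$, each iterand being $\mathbb S$ as computed in the current extension. We recall standard facts.

* (I1) (Solovay–Tennenbaum) FS iterations of ccc posets are ccc; FS iterations of Knaster posets are Knaster. Since $\sigma$-centered posets are Knaster, $P_\alpha$ is Knaster.
* (I2) If $\delta\le\alpha$ and $G_\delta$ is $P_\delta$-generic, then $P_\alpha/G_\delta$ is equivalent in $V[G_\delta]$ to the FS iteration of $\mathbb S$ of length $\gamma$ with $\delta+\gamma=\alpha$, i.e. to $P_\gamma$ computed in $V[G_\delta]$.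
* (I3) If $\alpha$ is a limit, then $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$ (up to the usual identification).
* (I4) If $\mathrm{cf}(\alpha)>\omega$, every $P_\alpha$-name for a subset of a countable ground model set is equivalent to a $P_\beta$-name with $\beta<\alpha$: by ccc a nice name uses countably many conditions, and (I3) applies.

We now prepare (F2). First one step, then the iteration.

**Lemma 8.1.** Let $\dot N$ be an $\mathbb S$-name for a compact null subset of $\mathbb R$. There is $Z\in\mathcal E$ (in $V$) such that $\Vdash x\notin\dot N$ for each $x\in\mathbb R\setminus Z$.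

*Proof.* Let $(\dot U_k)$ be the names defining $\dot N$. For $s\in\mathrm{Clop}^{<\omega}$ and $M<\omega$ let $R=\{(\nu,x)\in\mathcal M_M\times\mathbb R:(s,\nu)\Vdash x\in\dot N\}$, and let $L_{s,M}$ be its projection to $\mathbb R$.

**Step 1: $L_{s,M}$ is closed.** We show that $R$ is closed; as $\mathcal M_M$ is compact, its projection is then closed. If $(s,\nu)\not\Vdash x\in\dot N$, some $q=(s',\nu')\le(s,\nu)$ forces $x\notin\dot N=\bigcap_k\dot U_k$, and after strengthening $q$ it decides some $\dot U_k=U\not\ni x$. As $U$ is closed, $q\Vdash J\cap\dot N=\emptyset$ for some open interval $J\ni x$. The set of $\nu^*\in\mathcal M_M$ with $\sum_{|s|\le i<|s'|}\nu^*(s'(i))<1$ is open and contains $\nu$. For such $\nu^*$, $(s,\nu^*)$ is compatible with $q$ by (E1), so $(\nu^*,x^*)\notin R$ for all $x^*\in J$.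

**Step 2: $L_{s,M}$ is null.** Here we average. Suppose not, and let $L'\subseteq L_{s,M}$ be compact with $\mu(L')>0$. To average we first need a measurable choice of witnesses. For $x\in L'$ the section $R_x=\{\nu:(\nu,x)\in R\}$ is nonempty and closed in the compact metrizable space $\mathcal M_M$. For closed $C\subseteq\mathcal M_M$ the set $\{x\in L':R_x\cap C\neq\emptyset\}$ is the projection of the compact set $R\cap(C\times L')$, hence closed. Open subsets of $\mathcal M_M$ are $F_\sigma$, so for open $C$ this set is Borel. This is the hypothesis of the Kuratowski–Ryll-Nardzewski selection theorem, which gives a Borel map $x\mapsto\nu_x$ on $L'$ with $\nu_x\in R_x$. For $D\in\mathrm{Clop}$ the function $x\mapsto\nu_x(D)$ is Borel with values in $[0,M]$. Let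
$$\bar\nu(D)=\frac2{\mu(L')}\int_{L'}\nu_x(D)\,d\mu(x). \tag{5}$$
This is finitely additive with values in $[0,2M]$, so it is a measure.

Choose $q=(s',\nu')\le(s,\bar\nu)$ deciding some $\dot U_k=U$ with $2^{-k}<\mu(L')/2$. All sums below are over $|s|\le i<|s'|$. Since $\sum_i\bar\nu(s'(i))<1$, (5) gives $\int_{L'}\sum_i\nu_x(s'(i))\,d\mu<\mu(L')/2$. So the set of $x\in L'$ where the sum is $\ge1$ has measure $<\mu(L')/2$, and $H=\{x\in L':\sum_i\nu_x(s'(i))<1\}$ has measure $>\mu(L')/2$. For $x\in H$, $(s,\nu_x)$ and $q$ are compatible by (E1), and a common extension forces $x\in\dot N\subseteq U$. So $H\subseteq U$, while $\mu(U)\le2^{-k}<\mu(L')/2$: a contradiction.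

**Step 3: conclusion.** Let $Z=\bigcup_{s,M}L_{s,M}$, a countable union of closed null sets. If $x\notin Z$, no condition $(s,\nu)$ forces $x\in\dot N$ (consider $M\ge\nu(2^\omega)$), hence $\Vdash x\notin\dot N$. $\square$

**Lemma 8.2.** For every $\alpha$ and every $P_\alpha$-name $\dot c$ for a code there is a code $c^*\in V$ with $\Vdash_{P_\alpha}N_{\dot c}\cap V\subseteq N_{c^*}$.

*Proof.* By induction on $\alpha$. The case $\alpha=0$ is trivial. It suffices to treat a name $\dot N$, given by $(\dot U_k)_k$, for one compact null set, since countably many codes can be merged.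

*$\alpha=\beta+1$.* Apply Lemma 8.1 in $V^{P_\beta}$ and use (1) to get a $P_\beta$-name $\dot c'$ for a code with $\Vdash\dot N\cap V^{P_\beta}\subseteq N_{\dot c'}$. Then apply the induction hypothesis to $\dot c'$.

*$\mathrm{cf}(\alpha)>\omega$.* By (I4) the name is equivalent to a $P_\beta$-name with $\beta<\alpha$.

*$\mathrm{cf}(\alpha)=\omega$, $\alpha=\sup_n\alpha_n$.* The idea is to guess $\dot N$ from each intermediate model. In $V[G_{\alpha_n}]$ choose for each $k$ a set $\tilde U^n_k$ such that some condition in $P_\alpha/G_{\alpha_n}$ forces $\dot U_k=\tilde U^n_k$; so $\mu(\tilde U^n_k)\le2^{-k}$. Put $U^n_k=\bigcap_{j\le k}\tilde U^n_j$. The sequence $(U^n_k)_k$ is decreasing, so $N^n=\bigcap_kU^n_k$ is a compact null set in our sense. It contains every $x\in V[G_{\alpha_n}]$ such that $\Vdash_{P_\alpha/G_{\alpha_n}}x\in\dot N$: such an $x$ is forced into $\dot U_k=\tilde U^n_k$ by some condition, so $x\in\tilde U^n_k$ for every $k$. By the induction hypothesis for the $\alpha_n$ and merging, let $c^*\in V$ be such that $\Vdash_{P_{\alpha_n}}\dot N^n\cap V\subseteq N_{c^*}$ for all $n$. Suppose $x\in V\setminus N_{c^*}$ and $q\Vdash x\in\dot N$.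 By (I3), $q\in P_{\alpha_n}$ for some $n$. For generic $G_{\alpha_n}\ni q$ the quotient forces $x\in\dot N$, so $x\in N^n\cap V\subseteq N_{c^*}$, a contradiction. $\square$

## 9. Robust families: new reals are hit infinitely often by earlier generics

For (F4) we need that a real appearing after stage $\delta'$ lies in $C^\eta_i$ for infinitely many $i$, for most $\eta<\delta'$. The sequence $e_\eta$ knows nothing about that later real. We shall show that only countably many requirements, of a kind that every generic sequence meets, are needed.

For $L<\omega$ and $0<\varepsilon<1$ let $P_{L,\varepsilon}$ be the law of the random clopen set $\bigcup\{[t]:t\in2^L,\ \xi_t=1\}$, with independent $\xi_t$ equal to $1$ with probability $\varepsilon$. Let $\mathrm{Clop}_L$ be the finite set of its values.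

**Definition 9.1.** A family $\mathcal W\subseteq\mathrm{Clop}$ is *upward closed* if $D\in\mathcal W$, $D\subseteq D'\in\mathrm{Clop}$ imply $D'\in\mathcal W$. An upward closed $\mathcal W$ is *robust* if
$$\forall\varepsilon,\gamma\in(0,1)\cap\mathbb Q\ \ \exists L_0\ \ \forall L\ge L_0:\quad P_{L,\varepsilon}(\mathcal W\cap\mathrm{Clop}_L)\ge1-\gamma. \tag{6}$$
A sequence $e\in\mathrm{Clop}^\omega$ *hits* $\mathcal W$ if $e(i)\in\mathcal W$ for infinitely many $i$.

Robustness is arithmetical in $\mathcal W$, hence absolute. $\mathrm{Clop}$ itself is robust. For one point $x$, the family $\{D:x\in D\}$ is not robust: its probability is $\varepsilon$ for every $L$. For an infinite set $\{x_0,x_1,\dots\}\subseteq2^\omega$ the family $\{D:x_j\in D\text{ for some }j\}$ is robust: its probability is $1-(1-\varepsilon)^{k_L}$, where $k_L$ is the number of distinct strings $x_j{\restriction}L$, and $k_L\to\infty$. This is the picture to keep in mind: a new real has many possible initial segments.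

**Lemma 9.2.** The $\mathbb S$-generic sequence over $V$ hits every robust $\mathcal W\in V$.

*Proof.* Let $(s,\nu)$ be a condition and $m<\omega$. By padding we may assume $|s|\ge m$. It suffices to find $D\in\mathcal W$ with $\nu(D)<1$, because then (E2) gives an extension with first coordinate $s^\frown D$, so $C_{|s|}=D\in\mathcal W$ with $|s|\ge m$. Choose a rational $\varepsilon\in(0,1)$ with $\varepsilon\,\nu(2^\omega)<\frac13$. Under $P_{L,\varepsilon}$ the expectation of $\nu(D)$ is $\varepsilon\nu(2^\omega)$, so by Markov's inequality $\nu(D)\ge1$ has probability $<\frac13$. For large $L$, $D\in\mathcal W$ has probability $\ge\frac23$. So some $D$ has both properties. $\square$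

**Lemma 9.3 (one step, robust names).** If $\dot{\mathcal W}$ is an $\mathbb S$-name for a robust family, then there are countably many robust families in $V$ such that every $e\in\mathrm{Clop}^\omega\cap V$ hitting all of them is forced to hit $\dot{\mathcal W}$.

*Proof.* For $s\in\mathrm{Clop}^{<\omega}$ and $M\in\omega$ let
$$\mathcal U_{s,M}=\{D\in\mathrm{Clop}:(s,\nu)\not\Vdash D\notin\dot{\mathcal W}\text{ for all }\nu\in\mathcal M_M\}.$$
It is upward closed because $\dot{\mathcal W}$ is forced to be.

**Step 1: $\mathcal U_{s,M}$ is robust.** Fix $\varepsilon,\gamma$. Compactness will give a uniform $L_0$, and averaging will give the estimate. For each $\bar\nu\in\mathcal M_{2M}$ choose $q=(s',\rho)\le(s,\bar\nu)$ and $\ell$ with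
$$q\Vdash\forall L\ge\ell\quad P_{L,\varepsilon}(\dot{\mathcal W}\cap\mathrm{Clop}_L)\ge1-\gamma/4.$$
The set of $\nu^*\in\mathcal M_{2M}$ with $\sum_{|s|\le i<|s'|}\nu^*(s'(i))<1$ is an open neighborhood of $\bar\nu$. By compactness finitely many $(q_k,\ell_k)$, $q_k=(s^k,\rho_k)$, give neighborhoods covering $\mathcal M_{2M}$. Let $L\ge\max_k\ell_k$ and $B=\mathrm{Clop}_L\setminus\mathcal U_{s,M}$. Suppose $P_{L,\varepsilon}(B)>\gamma$. For $D\in B$ pick $\nu_D\in\mathcal M_M$ with $(s,\nu_D)\Vdash D\notin\dot{\mathcal W}$, and let
$$\bar\nu=\frac2{P_{L,\varepsilon}(B)}\sum_{D\in B}P_{L,\varepsilon}(\{D\})\,\nu_D\in\mathcal M_{2M}.$$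
Choose $k$ with $\sum_i\bar\nu(s^k(i))<1$ (sums over $|s|\le i<|s^k|$). Then $\sum_{D\in B}P_{L,\varepsilon}(\{D\})\sum_i\nu_D(s^k(i))<P_{L,\varepsilon}(B)/2$, so by Markov's inequality the set $B'=\{D\in B:\sum_i\nu_D(s^k(i))<1\}$ has probability $>P_{L,\varepsilon}(B)/2>\gamma/2$. By (E1), $q_k$ and all $(s,\nu_D)$, $D\in B'$, have a common extension. It forces $B'\cap\dot{\mathcal W}=\emptyset$, so it forces $P_{L,\varepsilon}(\dot{\mathcal W}\cap\mathrm{Clop}_L)<1-\gamma/2$, contradicting the choice of $q_k$ and $L\ge\ell_k$.

**Step 2: hitting all $\mathcal U_{s,M}$ is enough.** Suppose $e$ hits all $\mathcal U_{s,M}$ but is not forced to hit $\dot{\mathcal W}$. Then some $(s,\nu)$ and $m$ satisfy $(s,\nu)\Vdash\forall i\ge m\ e(i)\notin\dot{\mathcal W}$. Take $M\ge\nu(2^\omega)$ and $i\ge m$ with $e(i)\in\mathcal U_{s,M}$: a contradiction. $\square$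

**Lemma 9.4 (one step, new reals).** Let $p\Vdash_{\mathbb S}\dot r\in2^\omega\setminus V$. There are countably many robust families in $V$ such that for every $e\in\mathrm{Clop}^\omega\cap V$ hitting all of them, $p\Vdash\exists^\infty i\ \dot r\in e(i)$.

*Proof.* Let $\mathcal M^p_{s,M}=\{\nu\in\mathcal M_M:(s,\nu)\le p\}$. Write $p=(s_0,\nu_0)$. By (4) this set is empty, or $s_0\subseteq s$ and it equals $\{\nu\in\mathcal M_M:\nu\ge\nu_0/(1-u_0)\}$, where $u_0=\sum_{|s_0|\le i<|s|}\nu_0(s(i))<1$ depends only on $s$. So it is compact. Let
$$\mathcal U_{s,M}=\{D\in\mathrm{Clop}:(s,\nu)\not\Vdash\dot r\notin D\text{ for all }\nu\in\mathcal M^p_{s,M}\},$$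
which is upward closed. If $\mathcal M^p_{s,M}=\emptyset$, then $\mathcal U_{s,M}=\mathrm{Clop}$ is robust. Otherwise fix $\varepsilon,\gamma$, choose $m\ge1$ with $(1-\varepsilon)^m<\gamma/2$, and let $K=2m$.

**Step 1: uniformly many possible initial segments.** We find $L_0$ so that every relevant condition leaves at least $m$ possibilities for $\dot r{\restriction}L$, for all $L\ge L_0$. For $\bar\nu\in\mathcal M^p_{s,KM}$ let $T_{\bar\nu}=\{t\in2^{<\omega}:\exists q\le(s,\bar\nu)\ q\Vdash t\subset\dot r\}$, a tree without terminal nodes. So $|T_{\bar\nu}\cap2^L|$ is nondecreasing in $L$. It is unbounded: otherwise $T_{\bar\nu}$ has only finitely many branches, all in $V$, and since $(s,\bar\nu)$ forces $\dot r$ to be a branch of $T_{\bar\nu}$, it forces $\dot r\in V$, although $(s,\bar\nu)\le p$. So there are $\ell$ and $q^1,\dots,q^m\le(s,\bar\nu)$, $q^j=(s^j,\rho^j)$, forcing distinct $t_1,\dots,t_m\in2^\ell$ to be initial segments of $\dot r$. The set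
$$\Bigl\{\nu^*:\sum_{|s|\le i<|s^j|}\nu^*(s^j(i))<1\text{ for all }j\Bigr\}$$
is open and contains $\bar\nu$. For $\nu^*\in\mathcal M^p_{s,KM}$ in it, each $q^j$ is compatible with $(s,\nu^*)$ by (E1), so $t_1,\dots,t_m\in T_{\nu^*}$. By compactness of $\mathcal M^p_{s,KM}$, the maximum $L_0$ of finitely many such $\ell$ satisfies $|T_{\bar\nu}\cap2^L|\ge m$ for all $L\ge L_0$ and all $\bar\nu\in\mathcal M^p_{s,KM}$.

**Step 2: $\mathcal U_{s,M}$ is robust.** Let $L\ge L_0$ and $B=\mathrm{Clop}_L\setminus\mathcal U_{s,M}$, and suppose $P_{L,\varepsilon}(B)>\gamma$. For $D\in B$ pick $\nu_D\in\mathcal M^p_{s,M}$ with $(s,\nu_D)\Vdash\dot r\notin D$. Let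
$$\bar\nu=\frac K{P_{L,\varepsilon}(B)}\sum_{D\in B}P_{L,\varepsilon}(\{D\})\,\nu_D.$$
It is $K\ge1$ times an average of the $\nu_D$. So its total mass is at most $KM$ and it is still $\ge\nu_0/(1-u_0)$, i.e. $\bar\nu\in\mathcal M^p_{s,KM}$. By Step 1 choose $q^j=(s^j,\rho^j)\le(s,\bar\nu)$, $1\le j\le m$, forcing $\dot r{\restriction}L=t_j$ with distinct $t_j\in2^L$. For each $j$ we have $\sum_i\bar\nu(s^j(i))<1$, so by Markov's inequality the set of $D\in B$ with $\sum_{|s|\le i<|s^j|}\nu_D(s^j(i))\ge1$ has probability $<P_{L,\varepsilon}(B)/K$. There are $m=K/2$ values of $j$. So with probability $>P_{L,\varepsilon}(B)/2>\gamma/2$ we have $D\in B$ and all these sums are $<1$. With probability $1-(1-\varepsilon)^m>1-\gamma/2$ some $[t_j]\subseteq D$. Hence there are $D\in B$ and $j$ with $[t_j]\subseteq D$ and all the sums for $D$ less than $1$. Then $(s,\nu_D)$ and $q^j$ are compatible by (E1), and a common extension forces $\dot r\in[t_j]\subseteq D$: a contradiction.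

**Step 3: hitting all $\mathcal U_{s,M}$ is enough.** If $e$ hits all of them and $(s,\nu)\le p$ forces $\forall i\ge m'\ \dot r\notin e(i)$, take $M\ge\nu(2^\omega)$ and $i\ge m'$ with $e(i)\in\mathcal U_{s,M}$. As $\nu\in\mathcal M^p_{s,M}$, this is a contradiction. $\square$

**Lemma 9.5 (iteration).** For every $\alpha$:

* $(\mathrm B_\alpha)$ For every $P_\alpha$-name $\dot{\mathcal W}$ for a robust family there is a countable set $\mathfrak W\in V$ of robust families such that every $e\in\mathrm{Clop}^\omega\cap V$ hitting all members of $\mathfrak W$ is forced to hit $\dot{\mathcal W}$.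
* $(\mathrm H_\alpha)$ If $p\Vdash_{P_\alpha}\dot r\in2^\omega\setminus V$, there is a countable set $\mathfrak W\in V$ of robust families such that for every $e\in\mathrm{Clop}^\omega\cap V$ hitting all members of $\mathfrak W$, $p\Vdash\exists^\infty i\ \dot r\in e(i)$.

*Proof.* We use simultaneous induction. For $\alpha=0$, $(\mathrm B_0)$ holds with $\mathfrak W=\{\mathcal W\}$ and $(\mathrm H_0)$ is vacuous. If $\mathrm{cf}(\alpha)>\omega$, then by (I3) and (I4) the names $\dot{\mathcal W}$ (for a subset of a countable set) and $\dot r$ and the condition $p$ already appear at some stage $\beta<\alpha$.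

**Step 1: $\alpha=\beta+1$, (B).** Pull back one step, then down to $V$. In $V^{P_\beta}$ apply Lemma 9.3 to get names for countably many robust families. Apply $(\mathrm B_\beta)$ to each and take the union of the results. If $e\in V$ hits all members of this union, then it is forced to hit the families in $V^{P_\beta}$, hence $\dot{\mathcal W}$.

**Step 2: $\alpha=\beta+1$, (H).** The real may be added before $\beta$ or at stage $\beta$, so we separate the two types. In $V[G_\beta]$ with $p{\restriction}\beta\in G_\beta$ let $\{a_k\}_{k<\omega}$ be a maximal antichain of $\mathbb S$ below $p(\beta)$ (countable by ccc, enumerated possibly with repetitions) such that each $a_k$ either forces $\dot r=z_k$ for some $z_k\in V[G_\beta]$ (type 1) or forces $\dot r\notin V[G_\beta]$ (type 2). It exists because conditions of these two kinds are dense below $p(\beta)$. In type 1, $z_k\notin V$, since $p{\restriction}\beta\in G_\beta$ and $a_k\le p(\beta)$. For type 2, Lemma 9.4 in $V[G_\beta]$, with $a_k$ as the condition, gives robust families $\mathcal W_{k,n}$ $(n<\omega)$. For type 1, and also if $p{\restriction}\beta\notin G_\beta$, put $\mathcal W_{k,n}=\mathrm{Clop}$.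 Let $B_k$ be a countable maximal antichain below $p{\restriction}\beta$ deciding the type of $\dot a_k$. Let $\mathfrak W$ consist of the families from $(\mathrm B_\beta)$ for all $\dot{\mathcal W}_{k,n}$ and from $(\mathrm H_\beta)$ for all pairs $(b,\dot z_k)$ where $b\in B_k$ forces type 1.

Suppose $e$ hits all members of $\mathfrak W$, $q\le p$, and $q\Vdash\forall i\ge m\ \dot r\notin e(i)$. Take $G_\beta\ni q{\restriction}\beta$ and $a_k$ compatible with $q(\beta)\le p(\beta)$. In type 1, the element of $B_k\cap G_\beta$ forces type 1, so $z_k\in e(i)$ for infinitely many $i$, and a common extension of $q(\beta)$ and $a_k$ forces $\dot r=z_k$. In type 2, $e$ hits all $\mathcal W_{k,n}$, so $a_k\Vdash\exists^\infty i\ \dot r\in e(i)$. Both are contradictory.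

**Step 3: $\mathrm{cf}(\alpha)=\omega$, $\alpha=\sup_n\alpha_n$, (B).** As in Lemma 8.2 we collect what is still possible at each intermediate model. In $V[G_{\alpha_n}]$ let $\mathcal W^n$ be the set of all $D$ such that some condition in $P_\alpha/G_{\alpha_n}$ forces $D\in\dot{\mathcal W}$. It is upward closed. It is robust: if a condition decides $L_0=\ell$ in (6) for $(\varepsilon,\gamma)$, then for each $L\ge\ell$ an extension decides the finite set $\dot{\mathcal W}\cap\mathrm{Clop}_L$, which has $P_{L,\varepsilon}$-measure $\ge1-\gamma$ and is contained in $\mathcal W^n$. Let $\mathfrak W$ be the union of the sets given by $(\mathrm B_{\alpha_n})$ for $\dot{\mathcal W}^n$, $n<\omega$. If $e$ hits all members of $\mathfrak W$ and some condition $q$ forces $\forall i\ge m\ e(i)\notin\dot{\mathcal W}$, then $q\in P_{\alpha_n}$ for some $n$. Take $G_{\alpha_n}\ni q$ and $i\ge m$ with $e(i)\in\mathcal W^n$. Some condition of the quotient forces $e(i)\in\dot{\mathcal W}$: a contradiction.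

**Step 4: $\mathrm{cf}(\alpha)=\omega$, $\alpha=\sup_n\alpha_n$, (H).** Here the tree of possible initial segments decides which hypothesis to use. We may assume $p\in P_{\alpha_0}$ and $(\alpha_n)$ increasing. In $V[G_{\alpha_n}]$, with $p\in G_{\alpha_n}$, let $T^n$ be the tree of all $t$ such that some condition in $P_\alpha/G_{\alpha_n}$ forces $t\subset\dot r$. It has no terminal nodes, and the quotient forces $\dot r$ to be a branch of $T^n$.

*Type 1:* $|T^n\cap2^L|$ is bounded in $L$. Then $T^n$ has finitely many branches $z_1,\dots,z_k$, $k\ge1$. Each $z_j$ is isolated: some $t\in T^n$ lies on no other branch. A condition of the quotient forcing $t\subset\dot r$ forces $\dot r=z_j$. As $p\in G_{\alpha_n}$, it follows that $z_j\notin V$.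

*Type 2:* $|T^n\cap2^L|\to\infty$. Then $\mathcal W^n=\{D:\exists t\in T^n\ [t]\subseteq D\}$ is robust, since it is upward closed and $P_{L,\varepsilon}(\mathcal W^n\cap\mathrm{Clop}_L)\ge1-(1-\varepsilon)^{|T^n\cap2^L|}$.

Let $B_n\subseteq P_{\alpha_n}$ be a countable maximal antichain below $p$ deciding the type and, in type 1, the number $k$. Let $\mathfrak W$ collect, for all $n$, the families from $(\mathrm H_{\alpha_n})$ for $(b,\dot z_j)$ ($b\in B_n$ of type 1, $1\le j\le k$), and from $(\mathrm B_{\alpha_n})$ for the name that equals $\mathcal W^n$ if $b\in G_{\alpha_n}$ and $\mathrm{Clop}$ otherwise ($b\in B_n$ of type 2). Suppose $e$ hits all members of $\mathfrak W$ and $q\le p$, $q\in P_{\alpha_n}$, forces $\forall i\ge m\ \dot r\notin e(i)$. (By (I3) every condition is in some $P_{\alpha_n}$.) Let $G_{\alpha_n}\ni q$ and $b\in B_n\cap G_{\alpha_n}$. In type 1 some condition of the quotient forces $\dot r=z_1$, and $z_1\in e(i)$ for infinitely many $i$. In type 2 there are $i\ge m$ and $t\in T^n$ with $[t]\subseteq e(i)$, and some condition of the quotient forces $\dot r\in[t]$. Both are contradictory. $\square$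

## 10. The $\omega_2$-step iteration has the five properties

Let $V\models$ CH, let $G$ be $P_{\omega_2}$-generic, $V_\delta:=V[G_\delta]$, $W:=V[G_{\omega_2}]$. Let $e_\eta=(C^\eta_i)_i\in V_{\eta+1}$ be the $\mathbb S$-generic sequence over $V_\eta$ added at stage $\eta$, and $K^\eta$ as in (2). By (I1) $P_{\omega_2}$ is ccc, so cardinals and cofinalities are preserved. By (I2), $W$ is a $P_{\omega_2}$-extension of each $V_\delta$, $\delta<\omega_2$, so the results of Sections 8 and 9 can be applied over $V_\delta$.

**Step 1: counting reals.** We show by induction that for $\delta<\omega_2$, $P_\delta$ has a dense subset $Q_\delta$ of size $\le\aleph_1$. At limits take $Q_\delta=\bigcup_{\gamma<\delta}Q_\gamma$, which is dense by (I3). For $\delta=\gamma+1$, conditions of $\mathbb S$ are coded by reals. By ccc and CH in $V$ there are at most $\aleph_1^{\aleph_0}=\aleph_1$ nice $Q_\gamma$-names for reals. Let $Q_\delta$ consist of the pairs $(q,\dot x)$ with $q\in Q_\gamma$ and $\dot x$ a nice $Q_\gamma$-name for (a real coding) a condition of $\mathbb S$. Every name for a condition of $\mathbb S$ is equivalent to a nice one, so $Q_\delta$ is dense.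 Counting nice $Q_\delta$-names for reals shows that $V_\delta$ has at most $\aleph_1$ reals, hence exactly $\aleph_1$.

**Step 2: (F1).** By (I4) at $\omega_2$, every real of $W$ is in some $V_\delta$, $\delta<\omega_2$. By the regularity of $\omega_2$, $\aleph_1$ many reals are in one $V_\delta$. The number of reals of $V_\delta$ was counted in Step 1. The last part of (F1) is (I4) at $\delta$.

**Step 3: (F2).** Let $A\subseteq\mathbb R\cap V_\delta$, $A\in\mathcal E$. By (1), $A\subseteq N_c$ for some code $c\in W$. Lemma 8.2 over $V_\delta$ gives a code $c^*\in V_\delta$ with $A\subseteq N_c\cap V_\delta\subseteq N_{c^*}$.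

**Step 4: (F3).** By (E4) there is $z\in2^\omega$ Cohen over $V_\delta$. Let $h(y)=\sum_iy(i)2^{-i-1}$, a continuous map sending $\lambda$ to Lebesgue measure on $[0,1]$, and $x=h(z)$. Let $(U_k)_k\in V_\delta$ give a compact null set $N$. In $V_\delta$ the set $h^{-1}(N)$ is closed and null, hence nowhere dense. So every $t$ has an extension $t'$ with $h[[t']]\cap N=\emptyset$. As $h[[t']]$ is compact and the compact sets $U_k$ decrease to $N$, $h[[t']]\cap U_k=\emptyset$ for some $k$. Hence the set of all $t\in2^{<\omega}$ with $h[[t]]\cap U_k=\emptyset$ for some $k$ is dense in $2^{<\omega}$, and it belongs to $V_\delta$. So $z$ has an initial segment $t$ in it. Here $h[[t]]$ is a compact interval with rational endpoints, so disjointness from $U_k$ is absolute, and $x\notin U_k\supseteq N$. Hence $x\notin N_c$ for all codes $c\in V_\delta$.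

**Step 5: (F4).** The first part is (E3) over $V_\eta$. For the second, let $\dot r\in V_{\delta'}$ be a name for $r$. Some condition $p$ in the tail generic forces $\dot r\in2^\omega\setminus V_{\delta'}$. Let $\mathfrak W\in V_{\delta'}$ be as in $(\mathrm H_{\omega_2})$ over $V_{\delta'}$. A countable set of subsets of $\mathrm{Clop}$ is coded by a real, so by (F1) $\mathfrak W\in V_{\eta_0}$ for some $\eta_0<\delta'$. Let $\eta\in[\eta_0,\delta')$. The members of $\mathfrak W$ are robust families in $V_\eta$, so $e_\eta$ hits all of them by Lemma 9.2 over $V_\eta$. As $e_\eta\in V_{\eta+1}\subseteq V_{\delta'}$, $p$ forces $\dot r\in e_\eta(i)$ for infinitely many $i$. Hence $r\in C^\eta_i$ for infinitely many $i$, i.e. $r\notin K^\eta$.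

**Step 6: conclusion.** (F5) and part (B) follow by Section 4, and part (A) by Section 5. This proves Theorem 1. So the existence of a Hausdorff topology making $\mathcal E$ meager is not provable in ZFC. $\blacksquare$

## 11. Hausdorff topologies from Suslin trees

Part (1) of Theorem 2 was shown in Section 2. For part (2) we return to the second attempt of Section 2, whose trouble was that maximal antichains of a countable tree leave out too many points. In a Suslin tree every maximal antichain is decided below a countable level, and this repairs the construction.

If there is a Suslin tree, there is a *normal* one. This means a tree $T$ of height $\omega_1$, rooted, with countable levels, every node having at least two immediate successors and extensions at all higher levels $<\omega_1$, and no uncountable antichains. (The chain $\omega_1$ has all these properties except the splitting one.) Fix such a $T$, let $T_\alpha$ be its level $\alpha$, and let $T{\restriction}\lambda$ be the part of height $<\lambda$. Let $X\notin\mathcal E$ be a union $\bigcup_{i<\omega_1}E_i$ of members of $\mathcal E$. Let $\rho(x)$ be the least $i$ with $x\in E_i$.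 Then $\rho:X\to\omega_1$ and $\rho^{-1}[0,\alpha]\in\mathcal E$ for all $\alpha<\omega_1$. Put $R_i=\rho^{-1}(i)$.

**Step 1: splitting $X$ into $\aleph_1$ large pieces (Ulam).** We need a set outside $\mathcal E$ for each node. Fix injections $f_\beta:\beta\to\omega$ for $\beta<\omega_1$ and let $A_{\alpha,n}=\{x\in X:\rho(x)>\alpha,\ f_{\rho(x)}(\alpha)=n\}$. For each $\alpha$ we have $\bigcup_nA_{\alpha,n}=X\setminus\rho^{-1}[0,\alpha]\notin\mathcal E$, so some $A_{\alpha,n}\notin\mathcal E$. Some $n$ serves uncountably many $\alpha$, and for fixed $n$ the sets $A_{\alpha,n}$ are disjoint because the $f_\beta$ are injective. Since $|T|=\aleph_1$, there is a partition $X=\bigsqcup_{t\in T}X_t$ with all $X_t\notin\mathcal E$ (put leftover points into one of the pieces).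

**Step 2: points as branches.** We assign branches to points so that different points are separated by the tree. Let $\lambda_i$ $(i<\omega_1)$ be the $i$-th countable limit ordinal $>0$. Through every $t$ of height $<\lambda_i$ there are $2^{\aleph_0}$ cofinal branches of $T{\restriction}\lambda_i$: split and extend along a cofinal $\omega$-sequence in $\lambda_i$. Only countably many of them have an upper bound in the countable level $T_{\lambda_i}$. Since $|R_i|\le2^{\aleph_0}$, by recursion we can choose for $x\in R_i$ pairwise distinct cofinal branches $b_x$ of $T{\restriction}\lambda_i$, without upper bound in $T_{\lambda_i}$, such that $t\in b_x$ whenever $x\in X_t$ and $\mathrm{ht}(t)<\lambda_i$. At each stage fewer than $2^{\aleph_0}$ branches are forbidden.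

Let $U_t=\{x\in X:t\in b_x\}$. Then $U_t\supseteq X_t\setminus\bigcup\{R_i:\lambda_i\le\mathrm{ht}(t)\}$. The set of $i$ with $\lambda_i\le\mathrm{ht}(t)$ is bounded in $\omega_1$, so the removed set is in $\mathcal E$, and
$$U_t\notin\mathcal E\quad\text{for all }t\in T. \tag{7}$$
For comparable $t,t'$, $U_t\cap U_{t'}$ is $U$ of the higher node. For incomparable ones it is empty.

Let $x\neq y$. Neither of $b_x,b_y$ is an initial segment of the other. Branches of equal length are distinct, and if $b_x$ were a proper initial segment of $b_y$, the node of $b_y$ at level $\lambda_{\rho(x)}$ would be an upper bound of $b_x$. So at the least level where $b_x,b_y$ differ, both have nodes $t\ne t'$, and $x\in U_t$, $y\in U_{t'}$, $U_t\cap U_{t'}=\emptyset$.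

**Step 3: the topology, and $\mathcal E|X$ is nowhere dense.** Let $\tau$ have base $\{U_t\setminus N:t\in T,\ N\in\mathcal E|X\}$ together with $\emptyset$; this family is closed under finite intersections, and $U_{\mathrm{root}}=X$. By Step 2, $\tau$ is Hausdorff. By (7), nonempty open sets are not in $\mathcal E$. Members of $\mathcal E|X$ are closed, so they are nowhere dense.

**Step 4: nowhere dense sets are in $\mathcal E$.** It suffices to show $X\setminus G\in\mathcal E$ for dense open $G$. Let $I$ be the set of $t$ such that $U_t\setminus N\subseteq G$ for some $N\in\mathcal E|X$.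

*$I$ is dense in $T$.* Given $t$, the open set $G\cap U_t$ is nonempty, so let $\emptyset\ne U_s\setminus N\subseteq G\cap U_t$. Then $s,t$ are comparable, since otherwise $U_s\cap U_t=\emptyset$. If $s<t$, some immediate successor $t''$ of $s$ is not $\le t$, so it is incomparable with $t$, and $U_{t''}\subseteq U_s\setminus U_t\subseteq N$, contradicting (7). So $s\ge t$, and $s\in I$.

*Using the Suslin property.* Let $A\subseteq I$ be maximal among the antichains contained in $I$. It is a maximal antichain of $T$. Indeed, given $t$, take $s\ge t$ in $I$ and $a\in A$ comparable with $s$. If $a\le s$, then $a$ and $t$ both lie below $s$ and are comparable; if $s\le a$, then $t\le a$. So $A$ is countable. Choose $N_t\in\mathcal E|X$ with $U_t\setminus N_t\subseteq G$ $(t\in A)$, and $\alpha<\omega_1$ above the heights of all members of $A$. Every node of level $\alpha$ is comparable with a member of $A$, so it extends one. If $\lambda_{\rho(x)}>\alpha$, then $b_x$ has a node at level $\alpha$, so $b_x$ contains some $t\in A$ and $x\in U_t$. Thus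
$$X\setminus G\subseteq\bigcup_{t\in A}N_t\cup\bigcup\{R_i:\lambda_i\le\alpha\}\in\mathcal E.$$
So every nowhere dense set is in $\mathcal E$, and the meager ideal of $\tau$ is $\mathcal E|X$. This proves (2). $\square$

**Step 5: part (3).** "Only if" is Theorem 1(A): a Hausdorff topology making $\mathcal E|X$ meager has no nonmeager hyperconnected open set, since such a set would have two points. For "if", by (2) applied in $W$ it suffices that a normal Suslin tree $T\in V$ remains a normal Suslin tree in $W$. Since $P_{\omega_2}$ preserves $\omega_1$, only the antichains need an argument, and $P_{\omega_2}$ is Knaster by (I1). Suppose $p$ forces that $\dot A$ is an uncountable antichain of $T$. By recursion choose conditions $p_\xi\le p$ and distinct $t_\xi$ with $p_\xi\Vdash t_\xi\in\dot A$ $(\xi<\omega_1)$; this is possible because $\dot A$ is forced to have members outside any countable set. Uncountably many $p_\xi$ are pairwise compatible. For two of these, a common extension forces both $t_\xi$'s into $\dot A$, so they are incomparable. The corresponding $t_\xi$ form an uncountable antichain in $V$, a contradiction. This proves (3) and completes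 the proof of Theorem 2. $\blacksquare$
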